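
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Cubically long sequences of handle reductions\\ on four-strand braid words}


\begin{abstract}
Handle reduction is a rewriting procedure on braid words, and it always terminates. Dehornoy conjectured that, for each fixed number $n$ of strands, at most $C_n\ell^2$ reduction steps can be performed from a word of length~$\ell$. We disprove this for every $n\ge 4$. We construct explicit four-strand words, of arbitrarily large length $\ell$, that admit at least $\mathrm{const}\cdot\ell^3$ reduction steps, while no word in the sequence is longer than $3\ell$. Since the quadratic bound is known for $n\le 3$, it holds exactly for $n\in\{2,3\}$.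
\end{abstract}

\section{Handles and the quadratic conjecture}

Let $B_n$ be Artin's braid group on $n$ strands, with generators $\sigma_1,\dots,\sigma_{n-1}$ and relations $\sigma_i\sigma_j=\sigma_j\sigma_i$ for $|i-j|\ge 2$ and $\sigma_i\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1}$. An \emph{$n$-strand braid word} is a word $w$ in the letters $\sigma_1^{\pm1},\dots,\sigma_{n-1}^{\pm1}$. Its length $|w|$ is its number of letters, and no cancellation is implied.

For $1\le i<n$, a \emph{$\sigma_i$-handle} is a word $\sigma_i^{e}\,v\,\sigma_i^{-e}$ with $e=\pm1$ in which $v$ contains no letter $\sigma_j^{\pm1}$ with $j\le i$. It is \emph{reducible} if at most one of the two letters $\sigma_{i+1},\sigma_{i+1}^{-1}$ occurs in $v$, possibly many times. Its \emph{reduct} is then the word obtained from $v$ by the replacement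
\begin{equation}\label{eq:rule}
\sigma_{i+1}^{d}\ \longmapsto\ \sigma_{i+1}^{-e}\,\sigma_i^{d}\,\sigma_{i+1}^{e}\qquad(d=\pm1)
\end{equation}
at every occurrence of $\sigma_{i+1}^{d}$. A \emph{reduction step} replaces, inside a word, one reducible handle by its reduct; it is \emph{of type $\sigma_i$} if the handle is a $\sigma_i$-handle. If $v$ is empty, the step is a free reduction $\sigma_i^{e}\sigma_i^{-e}\to\varepsilon$, where $\varepsilon$ is the empty word.

A step does not change the braid. Conjugation by $\sigma_i^{e}$ fixes each $\sigma_j$ with $j\ge i+2$, and the braid relation gives $\sigma_i^{e}\sigma_{i+1}^{d}\sigma_i^{-e}=\sigma_{i+1}^{-e}\sigma_i^{d}\sigma_{i+1}^{e}$. So handle reduction extends free reduction: it removes a pair $\sigma_i^{e},\sigma_i^{-e}$ even when other letters stand between the two, but it may introduce new letters in return. For every $n$, no infinite sequence of reduction steps exists~\cite{problems}. The question is how long a sequence can be.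

\begin{conjecture}[P.~Dehornoy; see \cite{problems}]
For every $n\ge2$ there is a constant $C_n$ such that no more than $C_n\ell^2$ reduction steps may be performed starting from an $n$-strand braid word of length~$\ell$.
\end{conjecture}

The conjecture concerns all sequences of steps, not only those that follow a particular strategy. It is known to hold for $n\le3$ \cite{problems}.

To see what is at stake, consider one step on a handle $\sigma_i^{e}v\sigma_i^{-e}$ in which $v$ has $p$ letters $\sigma_{i+1}^{\pm1}$. The length of the word changes by $2p-2$. On two strands $p=0$ always, so every step shortens the word by $2$ and there are at most $\ell/2$ steps. On three strands, steps with $p=1$ leave the length unchanged, steps with $p\ge2$ increase it, and quadratically many steps do occur (Example~\ref{ex:three}). The conjecture says that further strands add nothing beyond a constant. We show that a fourth strand already adds at least a factor of order~$\ell$.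

Throughout we write $a,b,c$ for $\sigma_1,\sigma_2,\sigma_3$ and $A,B,C$ for their inverses. For $m\ge1$ put
\begin{align*}
S&=a\,C\,b\,b\,c\,a, & H&=b\,b\,c\,c,\\
Y_m&=a\,C\,b\,A^m\,C\,B\,c\,A, & Z_m&=a\,C\,b\,A^m\,C\,B\,c,\\
P&=A\,b\,C\,C\,a\,A\,B\,A, & Q&=a\,C\,C\,b\,A\,A\,B\,A.
\end{align*}
Thus $Y_m=Z_mA$, and the lengths are $|S|=6$, $|H|=4$, $|Y_m|=m+7$, $|Z_m|=m+6$, $|P|=|Q|=8$.

\begin{theorem}\label{thm:explicit}
Let $h,m\ge1$ and $k\ge2h$. The four-strand word
\[
W_{h,k,m}=P^{h}\,S^{k}\,Y_m\,Q^{h},\qquad |W_{h,k,m}|=16h+6k+m+7,
\]
reduces to $S^{k-2h}Y_m$ by a sequence of at least $h(2k-2h+1)(2m+5)$ reduction steps. At least $h(2k-2h+1)(m+2)$ of them are reductions of $\sigma_1$-handles, and every word in the sequence has length at most $3|W_{h,k,m}|$.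
\end{theorem}

The three parameters can all be taken proportional to the length, which makes the number of steps cubic. Let $N_n(\ell)\in\mathbb N\cup\{\infty\}$ be the supremum of the number of reduction steps that can be performed from an $n$-strand word of length~$\ell$.

\begin{theorem}\label{thm:cubic}
For every $n\ge4$,
\[
\liminf_{\ell\to\infty}\frac{N_n(\ell)}{\ell^3}\ \ge\ \frac1{891}.
\]
Hence for $n\ge4$ no bound $N_n(\ell)\le C\,\ell^{\alpha}$ with $\alpha<3$ holds, and the quadratic bound of the conjecture fails for every $n\ge4$. Given the known cases $n\le3$, the quadratic bound holds if and only if $n\le3$.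
\end{theorem}

We make no claim that the exponent $3$ is optimal for $n\ge4$.

\section{A quadratic example on three strands}

We write $u\to^*u'$ if $u$ reduces to $u'$ in finitely many, possibly zero, steps. If $u\to^*u'$ in $N$ steps, then $xuy\to^*xu'y$ in $N$ steps for all words $x,y$. On four strands, the replacements \eqref{eq:rule} in handles of type $\sigma_1$ and $\sigma_2$ read
\begin{equation}\label{eq:four}
\begin{array}{ll@{\qquad\qquad}ll}
a\,v\,A: & b^{d}\mapsto B\,a^{d}\,b, & A\,v\,a: & b^{d}\mapsto b\,a^{d}\,B,\\[2pt]
b\,v\,B: & c^{d}\mapsto C\,b^{d}\,c, & B\,v\,b: & c^{d}\mapsto c\,b^{d}\,C.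
\end{array}
\end{equation}
Here $d=\pm1$. In the first row $v$ is a word in $b,B,c,C$ that does not contain both $b$ and $B$, and its letters $c,C$ are left unchanged. In the second row $v$ is a power of $c$ or of $C$, possibly empty. The only $\sigma_3$-handles are $cC$ and $Cc$. In displayed computations we underline the handle that is reduced next.

Long sequences come from two ways to rewrite a power of a letter. For $m\ge1$,
\begin{equation}\label{eq:engine}
ab\,A^m\to^*B^m\,ab\quad(m\text{ steps }abA\to Bab),\qquad
a\,B^mA\to(BAb)^m\to^*BA^m\,b\quad(m\text{ steps}).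
\end{equation}
The first turns $A^m$ into $B^m$ one letter at a time. The second turns $B^m$ back into $A^m$: one $\sigma_1$-step is followed by $m-1$ free reductions $bB\to\varepsilon$. A round trip costs about $2m$ steps and leaves a block of the same kind, so the aim is to make one block undergo many round trips.

\begin{example}\label{ex:three}
Let $y_m=ab\,A^m\,BBA$ with $m\ge1$. Then $abba\cdot y_m\cdot BBBBA\to^*y_{m+1}$ in $2m+6$ steps:
\begin{align*}
abba\cdot \underline{abA}\,A^{m-1}BBA\cdot BBBBA
&\to^* abba\,B^m\,a\,\underline{bB}\,BA\cdot BBBBA &&(m\text{ steps})\\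
&\to abba\,B^m\,\underline{aBA}\cdot BBBBA &&(1\text{ step})\\
&\to abb\,\underline{aB^{m+1}A}\,b\cdot BBBBA &&(1\text{ step})\\
&\to abb\,(BAb)^{m+1}\,b\cdot BBBBA &&(1\text{ step})\\
&\to^* abb\,BA^{m+1}\,bb\cdot BBBBA &&(m\text{ steps})\\
&\to^* ab\,A^{m+1}\,BBA=y_{m+1} &&(3\text{ steps}).
\end{align*}
By induction $(abba)^k\,y_m\,(BBBBA)^k\to^*y_{m+k}$ in at least $2km$ steps. For $m=k$ the initial word has length $10k+5$ and admits at least $2k^2$ steps. So quadratically many steps already occur on three strands.
\end{example}

In this example each round trip uses up a factor $abba$ on the left and a factor $BBBBA$ on the right, so a word of length $\ell$ pays for only $O(\ell)$ round trips. Our way to beat $\ell^2$ is to recycle what the round trips leave behind.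

\section{How the fourth strand recycles}\label{sec:plan}

In Example~\ref{ex:three} the free reduction $bB\to\varepsilon$ disposes of the $b$ created by the first half of \eqref{eq:engine}, but it costs the frame around $A^m$ a letter $B$, which must be supplied again. On four strands the step $bCB\to CBc$ disposes of the $b$ while a $B$ survives. The frame $Y_m=aCb\,A^m\,CBcA$ is built around this step, and Lemma~\ref{lem:passage} shows that
\[
S\,Y_m\to^*Y_m\,H\qquad\text{in }2m+5\text{ steps}.
\]
The frame returns \emph{exactly}, with the same $m$ and with nothing supplied on the right, and it has moved one block to the left. The block $S$ has not been consumed: it has become $H=bbcc$. Hence $S^kY_m\to^*Y_mH^k$ in $k(2m+5)$ steps.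

The remaining task is to turn the spent blocks $H$ back into blocks that can drive the frame. A single pair of letters starts this: the word $A\,H^k\,a$ is a $\sigma_1$-handle, and after its reduction the blocks regroup into copies of the word $\widetilde S=acbbCa$, which is $S$ read backwards. For $k=2$,
\[
\underline{A\,bbcc\,bbcc\,a}\to baBbaBcc\,baBbaBcc\to^* ba\cdot a\underline{Bccb}a\cdot aBcc
\to^* ba\cdot acbbCa\cdot aBcc=ba\cdot\widetilde S\cdot aBcc .
\]
In general one block is lost, and the remaining $k-1$ become $\widetilde S$, at a cost of only a bounded number of letters at the two ends. Writing a tilde for backward reading throughout, the reversed blocks drive a reversed frame to the right: $\widetilde Y_m\widetilde S\to^*\widetilde H\,\widetilde Y_m$. So the frame is turned around as well (Lemma~\ref{lem:frame}), travels back through $\widetilde S^{\,k-1}$, and a second turn gives $S^{k-2}Y_m$. The words $P$ and $Q$ provide the letters used at the turns, so that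
\[
P\,S^k\,Y_m\,Q\to^*S^{k-2}\,Y_m
\]
with $2k-1$ passages of the frame (Lemma~\ref{lem:cycle}). With $h$ copies of $P$ and $Q$ we run $h$ such cycles. For $h,k,m$ of order $\ell$ and $k\ge2h$ this gives $h$ cycles, which together make $h(2k-2h+1)$ passages of $2m+5$ steps each, a total of order~$\ell^3$.

\section{Reversal}

The second half of a cycle is the mirror image of the first. For a word $w$ let $\widetilde w$ be $w$ read backwards, with the sign of every letter \emph{unchanged}. Thus
\[
\widetilde S=a\,c\,b\,b\,C\,a,\quad \widetilde H=c\,c\,b\,b,\quad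
\widetilde Z_m=c\,B\,C\,A^m\,b\,C\,a,\quad \widetilde Y_m=A\,\widetilde Z_m=A\,c\,B\,C\,A^m\,b\,C\,a .
\]

\begin{lemma}\label{lem:rev}
If $w\to^*w'$ in $N$ steps, then $\widetilde w\to^*\widetilde{w'}$ in $N$ steps, through the reversals of the intermediate words and with handles of the same types.
\end{lemma}

\begin{proof}
It suffices to treat one handle. The reversal of a reducible handle $\sigma_i^{e}v\sigma_i^{-e}$ is $\sigma_i^{-e}\,\widetilde v\,\sigma_i^{e}$, again a reducible $\sigma_i$-handle, now with $-e$ in place of $e$. Its reduct replaces each $\sigma_{i+1}^{d}$ in $\widetilde v$ by $\sigma_{i+1}^{e}\sigma_i^{d}\sigma_{i+1}^{-e}$, which is the reversal of $\sigma_{i+1}^{-e}\sigma_i^{d}\sigma_{i+1}^{e}$. So the reduct of the reversal is the reversal of the reduct.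
\end{proof}

\section{One passage of the frame}

\begin{lemma}\label{lem:passage}
For $m\ge1$, $S\,Y_m\to^*Y_m\,H$ in exactly $2m+5$ steps, of which $m+2$ reduce $\sigma_1$-handles. Likewise $\widetilde Y_m\,\widetilde S\to^*\widetilde H\,\widetilde Y_m$ in $2m+5$ steps, $m+2$ of them of type $\sigma_1$. In both sequences all words have length at most three times the initial length, and the final word is shorter than the initial one by~$2$.
\end{lemma}

\begin{proof}
The following words reduce each to the next. The last two columns give the length of the word and the number of steps that lead to the next word, with their types.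
\[
\begin{array}{r@{\quad}l@{\quad}c@{\quad}l}
 & \text{word} & \text{length} & \text{steps}\\\hline
(0) & aCbbca\cdot\underline{aCbA}\,A^{m-1}\,CBcA & m+13 & m\ (\sigma_1)\\[3pt]
(1) & aCbbca\cdot CB^m\,a\,\underline{bCB}\,cA & m+13 & 1\ (\sigma_2)\\[3pt]
(2) & aCbbca\cdot CB^m\,\underline{aCBccA} & m+13 & 1\ (\sigma_1)\\[3pt]
(3) & aCbbc\,\underline{aCB^mCBA}\,bcc & m+13 & 1\ (\sigma_1)\\[3pt]
(4) & aCbbcC\,(BAb)^m\,CBAb\,bcc & 3m+13 & m-1\ (\sigma_2)\\[3pt]
(5) & aCbbcC\,BA^m\,\underline{bCB}\,A\,bbcc & m+15 & 1\ (\sigma_2)\\[3pt]
(6) & aCbb\,\underline{cC}\,BA^m\,CBcA\,bbcc & m+15 & 2\ (\sigma_3,\sigma_2)\\[3pt]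
(7) & aCb\,A^m\,CBcA\cdot bbcc=Y_mH & m+11 &
\end{array}
\]

$(0)\to^*(1)$. This is the first half of the engine \eqref{eq:engine}. First $aCbA\to CBab$; then $abA\to Bab$ is applied $m-1$ times, so that $CB\,ab\,A^{m-1}$ becomes $CB\,B^{m-1}ab=CB^mab$. The hypothesis $m\ge1$ is used here, since the first step needs a letter $A$.

$(1)\to(2)$. The handle $abCBcA$ at the end of the word contains both $b$ and $B$, so it is not reducible. The step $bCB\to CBc$ removes the $b$ and keeps a $B$.

$(2)\to(3)$. The handle $aCBccA$ contains a single $B$ and reduces to $C\,BAb\,cc$. Its role is to place a letter $A$ immediately after $CB^mCB$.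

$(3)\to(4)$. Now the last letter $a$ of $S$ forms a handle with this $A$. Between them is $CB^mCB$, which contains $B$ but not $b$, so the handle is reducible, with reduct $C(BAb)^mC\,BAb$. This begins the second half of the engine.

$(4)\to^*(5)$. The $m-1$ free reductions $bB\to\varepsilon$ inside $(BAb)^m$ leave $BA^mb$.

$(5)\to(6)$. Again $bCB\to CBc$.

$(6)\to^*(7)$. The free reductions $cC\to\varepsilon$ and then $bB\to\varepsilon$.

The total is $m+1+1+1+(m-1)+1+2=2m+5$ steps, of which $m+1+1=m+2$ are of type $\sigma_1$. The only step that lengthens the word is $(3)\to(4)$. Since the length is $m+13$ before it and $3m+13$ after it, the maximum is $3m+13\le3(m+13)$. The statement for $\widetilde Y_m\widetilde S$ follows from Lemma~\ref{lem:rev}.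
\end{proof}

\section{Turning the blocks and the frame}

\begin{lemma}[Blocks]\label{lem:blocks}
For $k\ge1$,
\[
A\,H^k\,a\to^*b\,a\,\widetilde S^{\,k-1}\,a\,B\,c\,c,\qquad
a\,\widetilde H^{\,k}\,A\to^*c\,c\,B\,a\,S^{k-1}\,a\,b .
\]
The initial words have length $4k+2$, the final words have length $6k$, and all words have length at most three times the initial length.
\end{lemma}

\begin{proof}
The word $A(bbcc)^ka$ is a $\sigma_1$-handle that contains $b$ but not $B$, so it is reducible. By \eqref{eq:four} its reduct is $(baB\,baB\,cc)^k$, of length $8k$. One reduction $Bb\to\varepsilon$ inside each factor gives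
\[
(baaBcc)^k=ba\,(aBccba)^{k-1}\,aBcc,
\]
of length $6k$. In each of the $k-1$ factors $aBccba$, one factor after another, perform
\[
a\,\underline{Bccb}\,a\to a\,cb\,\underline{Cc}\,bC\,a\to a\,cbbC\,a=\widetilde S .
\]
In this phase the length is at most $6k+2$. Since $4k+2$ and $6k+2$ are both at most $8k$, no word is longer than $8k\le3(4k+2)$. The second claim is the reversal of the first (Lemma~\ref{lem:rev}).
\end{proof}

The blocks now have the form $\widetilde S$. They drive $\widetilde Y_m$, so the frame has to be reversed too. Of $Y_m=Z_mA$, the last letter $A$ has been used up in the handle $A\,H^k\,a$, and what is left is $Z_m$, followed by the letters $ba$ of Lemma~\ref{lem:blocks}. A prefix $ABA$ is then enough.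

\begin{lemma}[Frame]\label{lem:frame}
For $m\ge1$,
\[
ABA\cdot Z_m\cdot ba\to^*\widetilde Y_m,\qquad ab\cdot\widetilde Z_m\cdot ABA\to^*Y_m .
\]
The initial length is $m+11$, the final length is $m+7$, and the length never increases.
\end{lemma}

\begin{proof}
Using \eqref{eq:four} for the two $\sigma_2$-handles, which are of the form $B\,v\,b$, we have
\begin{align*}
AB\,\underline{Aa}\,CbA^mCBc\,ba
&\to A\,\underline{BCb}\,A^mCBcb\,a\\
&\to A\,cBC\,A^mC\,\underline{Bcb}\,a\\
&\to A\,cBC\,A^m\,\underline{Cc}\,bC\,a\\
&\to A\,cBC\,A^m\,bC\,a=\widetilde Y_m .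
\end{align*}
The lengths are $m+11,\,m+9,\,m+9,\,m+9,\,m+7$. The second claim is the reversal of the first (Lemma~\ref{lem:rev}).
\end{proof}

\section{The cycle}

We can now read off what $P$ and $Q$ must contain. Write
\[
P=AbCC\cdot a\cdot ABA,\qquad Q=a\cdot CCbA\cdot ABA .
\]
In the first turn, the letter $a$ of $Q$ closes the handle $A\,H^k\,a$ and the factor $ABA$ of $P$ turns the frame. In the second turn, the letter $a$ of $P$ opens the handle $a\,\widetilde H^{\,k-1}A$ and the factor $ABA$ of $Q$ turns the frame back. The factors $CCbA$ of $Q$ and $AbCC$ of $P$ cancel the debris $aBcc$ and $ccBa$ left by Lemma~\ref{lem:blocks}.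

\begin{lemma}\label{lem:cycle}
For $k\ge2$ and $m\ge1$, $P\,S^k\,Y_m\,Q\to^*S^{k-2}\,Y_m$ in at least $(2k-1)(2m+5)$ steps, of which at least $(2k-1)(m+2)$ are of type $\sigma_1$. All words have length at most $3|P\,S^k\,Y_m\,Q|$.
\end{lemma}

\begin{proof}
Consider the following words. Brackets mark the part to be reduced next.
\[
\begin{array}{r@{\quad}l@{\quad}l}
 & \text{word} & \text{length}\\\hline
(0) & P\,[S^k\,Y_m]\,Q & 6k+m+23\\[3pt]
(1) & AbCC\,a\,ABA\,Z_m\,[A\,H^k\,a]\,CCbA\,ABA & 4k+m+23\\[3pt]
(2) & AbCC\,a\,[ABA\,Z_m\,ba]\,\widetilde S^{\,k-1}\,aBcc\,CCbA\,ABA & 6k+m+21\\[3pt]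
(3) & AbCC\,a\,[\widetilde Y_m\,\widetilde S^{\,k-1}]\,aBcc\,CCbA\,ABA & 6k+m+17\\[3pt]
(4) & AbCC\,a\,\widetilde H^{\,k-1}\,\widetilde Y_m\,[aBcc\,CCbA]\,ABA & 4k+m+19\\[3pt]
(5) & AbCC\,[a\,\widetilde H^{\,k-1}A]\,\widetilde Z_m\,ABA & 4k+m+11\\[3pt]
(6) & AbCC\,ccBa\,S^{k-2}\,[ab\,\widetilde Z_m\,ABA] & 6k+m+7\\[3pt]
(7) & [AbCC\,ccBa]\,S^{k-2}\,Y_m & 6k+m+3\\[3pt]
(8) & S^{k-2}\,Y_m & 6k+m-5
\end{array}
\]

$(0)\to^*(1)$: Lemma~\ref{lem:passage}, applied $k$ times, gives $P\,Y_m\,H^k\,Q$ in $k(2m+5)$ steps. We have written $Y_m=Z_mA$ and spelled out $P$ and $Q$.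

$(1)\to^*(2)$ and $(2)\to^*(3)$: Lemma~\ref{lem:blocks}, then Lemma~\ref{lem:frame}.

$(3)\to^*(4)$: Lemma~\ref{lem:passage} in its reversed form, applied $k-1$ times, in $(k-1)(2m+5)$ steps.

$(4)\to^*(5)$: the free reductions $cC$, $cC$, $Bb$, $aA\to\varepsilon$, from the inside out, delete $aBcc\,CCbA$. We have written $\widetilde Y_m=A\widetilde Z_m$.

$(5)\to^*(6)$: Lemma~\ref{lem:blocks}, second form, with $k-1$ in place of $k$. This requires $k-1\ge1$, and it is where $k\ge2$ is needed.

$(6)\to^*(7)$: Lemma~\ref{lem:frame}, second form.

$(7)\to^*(8)$: the free reductions $Cc$, $Cc$, $bB$, $Aa\to\varepsilon$.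

The moves $(0)\to^*(1)$ and $(3)\to^*(4)$ alone contribute $(2k-1)(2m+5)$ steps, of which $(2k-1)(m+2)$ are of type $\sigma_1$.

For the lengths, put $\lambda=|P\,S^k\,Y_m\,Q|=6k+m+23$. The table follows from the changes in the lemmas: $-2$ for each passage, $2k-2$ and $2(k-1)-2=2k-4$ for the two uses of Lemma~\ref{lem:blocks}, $-4$ for each use of Lemma~\ref{lem:frame}, and $-8$ for each group of four free reductions. All its entries are at most $\lambda$. So are the lengths of the words between two consecutive passages, since each passage shortens the word. Hence every lemma is applied to a subword $u$ of a word $xuy$ of length at most $\lambda$, and the intermediate words have length at most $|x|+3|u|+|y|\le3\lambda$. Free reductions only shorten the word.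
\end{proof}

\section{Proof of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
The length formula follows from $|P|=|Q|=8$, $|S|=6$, $|Y_m|=m+7$. Apply Lemma~\ref{lem:cycle} to the innermost factors: for $j=0,1,\dots,h-1$,
\[
P^{h-j}\,S^{k-2j}\,Y_m\,Q^{h-j}\to^*P^{h-j-1}\,S^{k-2j-2}\,Y_m\,Q^{h-j-1}.
\]
Each cycle uses up two blocks $S$. The lemma requires $k-2j\ge2$, and this holds because $k\ge2h$ and $j\le h-1$. The number of steps is at least
\[
\sum_{j=0}^{h-1}\bigl(2(k-2j)-1\bigr)(2m+5)=\bigl(2kh-2h(h-1)-h\bigr)(2m+5)=h(2k-2h+1)(2m+5).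
\]
For the steps of type $\sigma_1$ the same sum has $m+2$ in place of $2m+5$. Each cycle starts from a word of length at most $|W_{h,k,m}|$. During the cycle the subword acted on never exceeds three times its initial length, and the rest is unchanged. So no word is longer than $3|W_{h,k,m}|$.
\end{proof}

For the conjecture as posed, $k=2h$ and $m=h$ suffice. The word $W_{h,2h,h}$ has length $\ell=29h+7\le36h$ and admits at least $h(2h+1)(2h+5)\ge4h^3\ge4(\ell/36)^3$ steps, which exceeds $C\ell^2$ for any given $C$ once $h$ is large. For the constant in Theorem~\ref{thm:cubic} we choose the parameters better. Write $k=h+u$, so that $k\ge2h$ means $u\ge h$. To leading order we want to maximize $h\cdot2u\cdot2m$ subject to $22h+6u+m=\ell$. By the inequality of arithmetic and geometric means the maximum is at $22h=6u=m=\ell/3$, where indeed $u\ge h$. This gives $h:k:m=3:14:66$.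

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
A four-strand word is also an $n$-strand word for each $n>4$, and the definitions of handle and reduct do not depend on $n$. So the sequences of Theorem~\ref{thm:explicit} are sequences of reductions of $n$-strand words for every $n\ge4$.

For $t\ge1$ take $h=3t$, $k=14t$, $m=66t$; then $k\ge2h$. The word $W_{h,k,m}$ has length $48t+84t+66t+7=198t+7$ and admits at least
\[
3t\,(22t+1)\,(132t+5)\ \ge\ 8712\,t^3
\]
steps. Appending a letter to a word preserves the available sequences of reductions, so $N_n(\ell+1)\ge N_n(\ell)$. For $\ell\ge205$ put $t=\lfloor(\ell-7)/198\rfloor\ge1$. Then $N_n(\ell)\ge N_n(198t+7)\ge8712\,t^3$, and $t/\ell\to1/198$ as $\ell\to\infty$. Hence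
\[
\liminf_{\ell\to\infty}\frac{N_n(\ell)}{\ell^3}\ge\frac{8712}{198^3}=\frac1{891}.
\]
A bound $N_n(\ell)\le C\ell^{\alpha}$ with $\alpha<3$ would force $N_n(\ell)/\ell^3\to0$, a contradiction. In particular, the case $\alpha=2$ shows that the quadratic bound fails for every $n\ge4$. The last assertion combines this with the validity of the quadratic bound for $n\le3$ \cite{problems}.
\end{proof}

\section{What the long sequences show}

\begin{remark}[Lengths stay linear]
The superquadratic number of steps is not caused by long intermediate words. By Theorem~\ref{thm:explicit} all words in our sequences have length at most $3\ell$.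
\end{remark}

\begin{remark}[$\sigma_1$-handles alone]
Theorem~\ref{thm:explicit} with $k=2h$, $m=h$ gives at least $h(2h+1)(h+2)$ reductions of $\sigma_1$-handles from a word of length $\ell=29h+7$. So the number of these alone is at least a constant times~$\ell^3$.
\end{remark}

\begin{remark}[Words for the trivial braid]
Let $Y_m^{-1}$ be the formal inverse of $Y_m$, and consider $W_{h,2h,m}\,Y_m^{-1}$, a word of length $28h+2m+14$. By Theorem~\ref{thm:explicit} with $k=2h$ we have $W_{h,2h,m}\to^*Y_m$, and reductions preserve the braid. So this word represents $1\in B_4$. It admits at least $h(2h+1)(2m+5)$ steps. With $m=h$ this is a cubic lower bound already among words that represent the trivial braid.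
\end{remark}

\begin{remark}[The order of the steps matters]
Our sequences do not follow a rule such as ``free reductions first''. The word $P$ contains the handle $aA$, and the cycle leaves it alone on purpose: its $a$ is saved to open the handle $a\,\widetilde H^{\,k-1}A$ of the second turn. The theorems concern the longest sequences, as the conjecture does, and say nothing about particular strategies.
\end{remark}

\begin{thebibliography}{1}
\bibitem{problems}
\emph{Problems on Low-dimensional Topology, 2015},
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/224107/1/1960-12.pdf}.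
\end{thebibliography}

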